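\title{Involutions of closed aspherical manifolds that are homotopic but not isotopic to the identity}

\begin{abstract}
Let $M$ be a closed aspherical manifold and let $K$ be the kernel of the map from the group of isotopy classes of homeomorphisms of $M$ to $\operatorname{Out}\pi_1(M)$. It has been conjectured that no nontrivial finite subgroup of $K$ can be realized by a group of homeomorphisms of $M$. We show that this is false. In every even dimension $n\ge 6$ there is a closed smooth aspherical manifold with a smooth involution that is homotopic to the identity but not isotopic to it through homeomorphisms. In dimensions $6$ and $8$ the manifold is homeomorphic to a flat Riemannian manifold. The obstruction to an isotopy is a framed degree with values in $\Omega_1^{fr}\cong\mathbb Z/2$, which we define and compute by hand.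
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
A closed connected manifold $M$ is \emph{aspherical} if its universal cover $\tilde M$ is contractible. Let $\mathcal H(M)$ be the group of homeomorphisms of $M$ with the compact-open topology. An \emph{isotopy} is a path in $\mathcal H(M)$, and $\pi_0\mathcal H(M)$ is the group of isotopy classes. If $\tilde\phi$ is a lift of $\phi\in\mathcal H(M)$ to $\tilde M$, then conjugation by $\tilde\phi$ is an automorphism of the deck group $\pi=\pi_1(M)$, and another lift changes it by an inner automorphism. This defines a homomorphism to $\operatorname{Out}\pi_1(M)$; put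
\[
K=\ker\bigl(\pi_0\mathcal H(M)\longrightarrow\operatorname{Out}\pi_1(M)\bigr).
\]
Thus $[\phi]\in K$ if and only if some lift of $\phi$ commutes with $\pi$. Self-maps of an aspherical manifold are homotopic exactly when they induce the same homomorphism of $\pi$ up to conjugation, so $[\phi]\in K$ if and only if $\phi$ is homotopic to the identity. The group $K$ measures the difference between homotopy and isotopy.

A finite subgroup $G\subset\pi_0\mathcal H(M)$ \emph{lifts} to $\mathcal H(M)$ if there is a homomorphism $s\colon G\to\mathcal H(M)$ whose composite with the projection $\mathcal H(M)\to\pi_0\mathcal H(M)$ is the inclusion of $G$. Equivalently, $G$ acts effectively on $M$, each element acting by a homeomorphism in its own isotopy class. The following conjecture is posed in \cite{source}.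

\medskip\noindent\textbf{Conjecture.} \emph{For every closed aspherical manifold $M$, no nontrivial finite subgroup of $K$ lifts to $\mathcal H(M)$.}\medskip

The conjecture says that every homeomorphism of prime order that is homotopic to the identity is isotopic to it. Indeed, if a nontrivial $G\subset K$ lifts, an element of prime order of $G$ lifts to a homeomorphism of prime order that is homotopic but not isotopic to the identity. Conversely, if $\phi$ is such a homeomorphism, of prime order $\mathrm p$, then $[\phi]\neq1$ generates a group of order $\mathrm p$ in $K$, and $[\phi]^i\mapsto\phi^i$ lifts it.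

Geometric examples suggest that the conjecture holds. Let $M=\mathbb R^n/\pi$ be a closed flat manifold and $\phi$ an affine diffeomorphism homotopic to the identity, with a lift $\tilde\phi$ that commutes with $\pi$. By Bieberbach's theorem $\pi$ contains a lattice of translations of rank $n$. The linear part of $\tilde\phi$ fixes this lattice, so $\tilde\phi$ is the translation by a vector $u$. It commutes with $x\mapsto Ax+b$ if and only if $Au=u$; then the translations by $su$, $0\le s\le1$, commute with $\pi$ as well, and they descend to an isotopy from the identity to $\phi$. The conjecture asks whether periodic homeomorphisms behave like affine maps in this respect.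

\subsection*{Results}
They do not.

\begin{theorem}\label{thm:main}
Let $a\in\{2,3\}$ and $N=2a+1$. There is a closed smooth aspherical manifold $M$ of dimension $2a+2$ with $\pi_1M\cong\mathbb Z^N\rtimes_\alpha\mathbb Z$, where $\alpha$ is the diagonal matrix with $a$ entries $1$ and $a+1$ entries $-1$, and a smooth involution $\tau$ of $M$ that is homotopic to the identity but not isotopic to it through homeomorphisms. Hence $\{1,[\tau]\}\cong\mathbb Z/2$ is a nontrivial finite subgroup of $K$ that lifts to $\mathcal H(M)$, and the conjecture is false.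
\end{theorem}

\begin{theorem}\label{thm:even}
In every even dimension $n\ge6$ there is a closed smooth aspherical manifold with a smooth involution that is homotopic to the identity but not isotopic to it through homeomorphisms.
\end{theorem}

\begin{corollary}\label{cor:flat}
The conjecture fails already for some closed flat Riemannian manifolds of dimensions $6$ and $8$.
\end{corollary}

\subsection*{The construction in outline}
Let $X=\mathbb R^N/\Lambda$ be a flat torus and let $\alpha$ also denote the linear involution of $X$ given by the matrix above. Start from the flat mapping torus $M_0=(X\times\mathbb R)/\langle(x,t)\mapsto(\alpha x,t+1)\rangle$. The map $(x,t)\mapsto(\alpha x,t)$ induces an involution $\tau_0$ of $M_0$. So does $(x,t)\mapsto(x,t+1)$, and the two differ by the deck transformation, so they induce the same map. Hence $\tau_0$ is the time-one map of the flow $(x,t)\mapsto(x,t+s)$, and it is isotopic to the identity.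

Now let $h$ be a diffeomorphism of $X$ that commutes with $\alpha$ and acts trivially on $\pi_1X$, and let $M$ be the mapping torus of $h\alpha$. The map $(x,t)\mapsto(\alpha x,t)$ still induces an involution $\tau$, and $\tau$ is still homotopic to the identity, but its second description is now $(x,t)\mapsto(hx,t+1)$. An isotopy from the identity to $\tau$ has to undo an odd power of $h$ while it travels around the mapping torus, and there it meets the reflection $\alpha$. We attach an invariant $\mu(\psi)\in\mathbb Z/2$ to homeomorphisms $\psi$ of $X$, and invariants $\mu_\pm(P)\in\mathbb Z/2$ to homeomorphisms $P$ of $X\times\mathbb R$ that are the identity near the lower end and of the form $\psi\times\mathrm{id}$ near the upper end. For a suitable $h$ we prove: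
\begin{itemize}
\item[(A)] $\mu(h^m)=m \bmod 2$ (Proposition~\ref{prop:mu});
\item[(B)] $\mu(\psi)=\mu_+(P)+\mu_-(P)$ (Lemma~\ref{lem:sum});
\item[(C)] $\mu_+(\alpha P\alpha)=\mu_-(P)$ (Lemma~\ref{lem:swap});
\item[(D)] if $\tau$ is isotopic to the identity, then there is a $P$ with $\psi=h^m$, $m$ odd, that can be deformed to $\alpha P\alpha$ (Lemma~\ref{lem:unwind} and Proposition~\ref{prop:sym}).
\end{itemize}
Then (B), (C), (D) give $\mu(h^m)=2\mu_+(P)=0$, which contradicts (A).

Section~\ref{sec:model} shows the invariants and the identities (B), (C) on the $2$-torus, where they are counts of points. Section~\ref{sec:D} sets up the framed degree that replaces these counts. Sections~\ref{sec:construction}--\ref{sec:proof} prove Theorem~\ref{thm:main} and Corollary~\ref{cor:flat}, and Section~\ref{sec:even} proves Theorem~\ref{thm:even}.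

\subsection*{Convention}
An isotopy of a possibly noncompact manifold $Z$ without boundary is a family of homeomorphisms $\phi_s$, $0\le s\le1$, with $(x,s)\mapsto\phi_s(x)$ continuous. By invariance of domain the bijection $(x,s)\mapsto(\phi_s(x),s)$ is a homeomorphism, so $\phi_s^{-1}$ is an isotopy too. For compact $Z$ this is the same as a path in $\mathcal H(Z)$.

\section{A model on the $2$-torus}\label{sec:model}

An invariant that distinguishes isotopy from homotopy must use that a homeomorphism is injective. On a torus there is a simple way to use it: the images of two distinct points of the universal cover span a nonzero chord, and a nonzero chord has a direction.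

Let $X=\mathbb R^2/\Lambda$ with $\Lambda=(4\mathbb Z)^2$, coordinates $(v,z)$ and unit vectors $e_1,e_z$; we call $z$ the height. Let $\psi$ be a diffeomorphism of $X$ acting trivially on $\pi_1X$. A lift $\tilde\psi$ commutes with $\Lambda$, so it moves points a bounded distance. The chord
\[
G_\psi(\rho)=\tilde\psi(4e_z+\rho e_1)-\tilde\psi(0),\qquad\rho>0,
\]
is never zero. It tends to $4e_z$ as $\rho\to0$, and its direction tends to $e_1$ as $\rho\to\infty$. So it points nearly straight down only for $\rho$ in a compact interval. Let $\mu(\psi)\in\mathbb Z/2$ be the number of $\rho$ at which the chord points in a given generic direction near $-e_z$. Along a smooth isotopy $\psi_s$ the solutions $(\rho,s)$ form a compact $1$-manifold, which has an even number of ends, so $\mu$ is unchanged; the same argument shows that $\mu$ does not depend on the direction. Along a mere homotopy the chord may pass through zero, and the argument fails.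

Next let $P$ be a diffeomorphism of $X\times\mathbb R$ that is the identity for $t\le c_-$ and equals $\psi\times\mathrm{id}$ for $t\ge c_+$, and let $\tilde P$ be the lift that is the identity for $t\le c_-$. Then $\gamma(t)=\tilde P(0,t)$ is an arc in $\mathbb R^3$, straight near both ends and disjoint from its translate $\gamma+4e_z$. Look down the $z$-axis and consider the crossings at which $\gamma$ passes above $\gamma+4e_z$: the pairs $(t,t')$ for which $\gamma(t')+4e_z-\gamma(t)$ points in a generic direction $\xi\in S^2$ near $-e_z$. For $t=t'$ the chord is $4e_z$, so no crossing has $t=t'$. The crossings therefore fall into two kinds; let $\mu_+(P)$ count those with $t<t'$ and $\mu_-(P)$ those with $t>t'$, modulo $2$.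

\emph{Identity (B).} Consider $G_P(\rho,t,t')=\tilde P(4e_z+\rho e_1,t')-\tilde P(0,t)\neq0$ on the region $\rho\ge0$, $t+t'\le T_0$, with $T_0$ large. Since $\tilde P$ moves points a bounded distance, a chord that points nearly down has bounded length, so $\rho$ and $|t-t'|$ are bounded; and if $t,t'\le c_-$, the chord has height $4$. So the points where $G_P$ has direction $\xi$ form a compact $1$-manifold. Its ends on the face $\rho=0$ are the crossings. On the face $t+t'=T_0$ only points with $t,t'\ge c_+$ occur, and there $G_P=(G_\psi(\rho),t'-t)$. This vector is a positive multiple of $\xi=(\xi_0,\xi_t)\in\mathbb R^2\times\mathbb R$ if and only if $G_\psi(\rho)=c\,\xi_0$ with $c>0$ and $t'-t=c\,\xi_t$; so the ends on this face are counted by $\mu(\psi)$. The number of ends is even: $\mu(\psi)=\mu_+(P)+\mu_-(P)$.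

\emph{Identity (C).} Let $\alpha$ be the reflection $z\mapsto-z$ of $X$, and $\hat\alpha(v,z,t)=(v,-z,t)$. The arc of $\alpha P\alpha$ is $\hat\alpha\gamma$, and
\[
\hat\alpha\gamma(t')+4e_z-\hat\alpha\gamma(t)=-\hat\alpha\bigl(\gamma(t)+4e_z-\gamma(t')\bigr).
\]
The orthogonal map $-\hat\alpha$ fixes $e_z$. So the crossings of $\alpha P\alpha$ with $t<t'$ correspond to the crossings of $P$ with the two times exchanged, and $\mu_+(\alpha P\alpha)=\mu_-(P)$.

Consequently $\mu(\psi)=0$ whenever $P$ can be deformed to $\alpha P\alpha$. What the model does not supply is a diffeomorphism $h$ that commutes with $\alpha$ and has $\mu(h^m)=1$ for odd $m$. The $h$ of Section~\ref{sec:construction} lives on a torus of dimension $5$ or $7$. There the base point $0$ is replaced by a whole torus of base points at height $0$, the parameter space has one dimension more than the sphere of directions, and the solution sets are circles. The count of points modulo $2$ is replaced by the class of these circles in framed bordism.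

\section{The framed degree}\label{sec:D}

\subsection*{Loops of matrices}
For $r\ge3$ we have $\pi_1GL_r^+(\mathbb R)=\pi_1SO(r)=\mathbb Z/2$, generated by the rotation through the angle $\varphi\in[0,2\pi]$ in a plane, and the inclusions $A\mapsto A\oplus1$ induce isomorphisms. For a loop $\gamma\colon S^1\to GL_r(\mathbb R)$, with any $r$, let $[\gamma]\in\mathbb Z/2$ be the class of the based loop $\gamma\,\gamma(1)^{-1}\oplus 1_3$. It is invariant under free homotopy and does not depend on the orientation of $S^1$. Moreover $[\gamma\gamma']=[\gamma]+[\gamma']$, $[\gamma^{-1}]=[\gamma]$, $[\gamma\oplus1]=[\gamma]$, and constant loops and loops of positive diagonal matrices have class $0$.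

\subsection*{Framed circles}
A \emph{stable parallelization} of a manifold $W$ is an isomorphism of $TW\oplus\mathbb R^s$ with a trivial bundle $W\times\mathbb R^{s+\dim W}$, up to homotopy and up to adding further trivial summands. The boundary of $W$ inherits one from $TW|_{\partial W}=T\partial W\oplus\mathbb R$ (outward normal). A \emph{framed} manifold is a compact manifold with a stable parallelization, and $\Omega_1^{fr}$ is the group of closed framed $1$-manifolds modulo boundaries of framed surfaces. We use the standard fact that $\Omega_1^{fr}\cong\mathbb Z/2$, generated by the circle $C$ with its \emph{Lie framing} $\omega\oplus\mathrm{id}\colon TC\oplus\mathbb R^k\to\mathbb R^{k+1}$, where $\omega$ is a nowhere vanishing $1$-form.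

Composing the framing of a circle with a constant matrix does not change its class: a matrix of positive determinant can be deformed to the identity, and a reflection replaces the class by its negative, as the cylinder $C\times[0,1]$ shows. Every framing of a circle is $\gamma\cdot(\text{Lie framing})$ for a loop of matrices $\gamma$, and its class depends only on $[\gamma]$. For $[\gamma]=0$ the class is $1$. For $[\gamma]=1$ it is $0$: the framing $TC\oplus\mathbb R\to\mathbb R^2$ of the unit circle as the boundary of the disk sends the unit tangent and the normal to the columns of a rotation matrix that turns once. So the class is $1+[\gamma]$.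

Framings arise as follows. Let $C$ be a compact manifold and $L_x\colon\mathbb R^{k+i}\to\mathbb R^k$, $x\in C$, a continuous family of surjections whose kernel bundle is identified with $TC$. A family of right inverses $\varsigma_x$ of $L_x$, unique up to homotopy, gives the framing $TC\oplus\mathbb R^k\to\mathbb R^{k+i}$, $(\tau,u)\mapsto\tau+\varsigma(u)$. In particular, let $g\colon W\to Z$ be smooth, with $W$ stably parallelized, and let $\xi$ be a regular value with compact preimage. Then $L=dg\oplus\mathrm{id}$ and a basis of $T_\xi Z$ frame $g^{-1}(\xi)$. If $\xi$ is also regular for $g|_{\partial W}$, the two framings of $\partial g^{-1}(\xi)=(g|_{\partial W})^{-1}(\xi)$ agree, because the outward normal of $\partial W$ may be chosen tangent to $g^{-1}(\xi)$. When $\dim W=\dim Z+1$ and $\partial W=\emptyset$ we write $[g^{-1}(\xi)]\in\Omega_1^{fr}$; the basis of $T_\xi Z$ does not matter.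

\begin{lemma}[Reading off the class]\label{lem:read}
Let $C$ be a circle framed by surjections $L_x\colon\mathbb R^{k+1}\to\mathbb R^k$ with kernel $T_xC$, and let $\omega_x$ be a continuous family of linear forms on $\mathbb R^{k+1}$ with $\omega_x\ne0$ on $T_xC$. Then $\hat L=(L,\omega)$ is a loop in $GL_{k+1}(\mathbb R)$, and the class of $C$ is $1+[\hat L]$.
\end{lemma}

\begin{proof}
Choose $\varsigma$ with image in $\ker\omega$. Then $\hat L(\tau+\varsigma(u))=(u,\omega(\tau))$, so the framing is $\hat L^{-1}$ times a permutation matrix times the Lie framing.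
\end{proof}

The next example is the source of the parity in (A).

\begin{example}[The twisted circle]\label{ex:twist}
Let $a\ge2$, $m\in\mathbb Z$ and $0<\kappa<R$. In $\mathbb R^{a+1}$, with basis $e_1,\dots,e_{a+1}$, put $r_\varphi=\cos\varphi\,e_2+\sin\varphi\,e_{a+1}$ and let $J=\{Rr_\varphi\}$, a circle in a plane orthogonal to $e_1$. The matrix $\mathcal R(\varphi)$ with the $a$ columns $r_\varphi,e_1,e_3,\dots,e_a$ is a normal frame of $J$. Let $\operatorname{Rot}(\varphi)\in SO(a)$ rotate the first two coordinates of $\mathbb R^a$. A tube around $J$ is parametrized by $\varphi$ and a point $x$ of the unit ball $D^a\subset\mathbb R^a$: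
\begin{equation}\label{eq:tube}
d(\varphi,x)=Rr_\varphi+\kappa\,\mathcal R(\varphi)\,\hat x,\qquad\hat x=\operatorname{Rot}(m\varphi)\,x .
\end{equation}
\emph{Claim: along any loop $\varphi\mapsto(\varphi,x(\varphi))$ the Jacobian matrix $(\partial_\varphi d,\partial_xd)$ has class $1+m$.} With $r'_\varphi=\partial_\varphi r_\varphi$ we have
\[
\partial_xd=\kappa\,\mathcal R\operatorname{Rot}(m\varphi),\qquad\partial_\varphi d=(R+\kappa\hat x_1)\,r'_\varphi+\kappa\,\mathcal R\,\partial_\varphi\hat x .
\]
The last summand lies in the span of the columns of $\partial_xd$, so scaling it to zero keeps the matrix invertible. What remains is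
\[
(r'_\varphi,\mathcal R(\varphi))\cdot\operatorname{diag}(R+\kappa\hat x_1,\kappa,\dots,\kappa)\cdot\bigl(1\oplus\operatorname{Rot}(m\varphi)\bigr).
\]
The first factor is the rotation through $\varphi$ in the plane of $J$ times a constant matrix, and the classes of the three factors are $1$, $0$, $m$. This proves the claim.

The circle $J$ is the zero set of the coordinate map $x$ on the tube. With $L=dx$ and $\omega=d\varphi$, the loop $\hat L$ is the inverse Jacobian up to a permutation, so $[J]=1+(1+m)=m\bmod 2$.
\end{example}

\begin{lemma}\label{lem:S}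
Let $V$ be a stably parallelized $(k+2)$-manifold with boundary, $Z$ a $k$-manifold without boundary, $H\colon V\to Z$ smooth, and $\xi$ a regular value of $H|_{\partial V}$. If $H^{-1}(B)$ is compact for some compact neighborhood $B$ of $\xi$, then $[(H|_{\partial V})^{-1}(\xi)]=0$.
\end{lemma}

\begin{proof}
The critical points of $H|_{\partial V}$ in $H^{-1}(B)$ form a compact set, whose image is closed and misses $\xi$. So in a chart there is a ball around $\xi$, inside $B$, that consists of regular values of $H|_{\partial V}$. By Sard's theorem it contains a regular value $\xi'$ of $H$. Let $\xi_s$ be the segment from $\xi$ to $\xi'$. The zero set of $(x,s)\mapsto H(x)-\xi_s$, for $x\in\partial V$ with $H(x)$ in the ball, is a framed bordism between the preimages of $\xi$ and $\xi'$ in $\partial V$, and the latter bounds the framed surface $H^{-1}(\xi')$.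
\end{proof}

\subsection*{The invariant $D$}
Our maps are only continuous, and their domains are not compact. Smooth approximation deals with the first point. For the second we require compactness only over a cone of directions around $-e_z$, and we take regular values in a smaller cap, which leaves room for the approximation. Let $\mathbb R^{k+1}$ have a distinguished coordinate $z$ with unit vector $e_z$, and put
\[
\mathcal C=\{x\in\mathbb R^{k+1}: x_z\le-\tfrac9{10}|x|\},\qquad U_0=\{\xi\in S^k:\xi_z<-\tfrac{19}{20}\}.
\]
For $x\in\mathcal C$ we have $|x|\le\frac{10}9|x_z|$. Note also that if $|g|=1$ and $|b-g|<\delta\le\frac12$, then $|b/|b|-g|\le\bigl|1-|b|\bigr|+|b-g|<2\delta$.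

\begin{definition}\label{def:D}
Let $W$ be a stably parallelized smooth $(k+1)$-manifold without boundary. A continuous map $G\colon W\to\mathbb R^{k+1}\setminus0$ is \emph{admissible} if $G^{-1}(\mathcal C)$ is compact. Put $g=G/|G|$, choose a smooth $g'\colon W\to S^k$ with $|g'-g|<\frac1{100}$ and a regular value $\xi\in U_0$ of $g'$, and set $D(G)=[g'^{-1}(\xi)]\in\Omega_1^{fr}=\mathbb Z/2$.
\end{definition}

If $g'$ is any map with $|g'-g|<\frac1{50}$ and $g'(x)\in\bar U_0$, then $g_z(x)\le-0.93$, so $x\in G^{-1}(\mathcal C)$. Hence $g'^{-1}(\xi)$ is a closed $1$-manifold. Its class does not depend on the choices. For two regular values $\xi,\xi''\in U_0$ of $g'$, let $R_s$ be rotations, $R_0=1$, that move $\xi$ to $\xi''$ along the great arc, which lies in the cap $U_0$. Lemma~\ref{lem:S} applies to $(x,s)\mapsto R_s^{-1}g'(x)$ on $W\times[0,1]$, with $B$ so small that $R_sB\subset U_0$ for all $s$. For two approximations $g',g''$ take a common regular value and apply Lemma~\ref{lem:S} to the normalized straight-line homotopy, which stays within $\frac1{50}$ of $g$. If $g$ is smooth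 we may take $g'=g$; if $G$ misses $\mathcal C$, then $D(G)=0$.

\begin{proposition}\label{prop:D}
Let $G\colon W\to\mathbb R^{k+1}\setminus0$ be admissible.
\begin{itemize}
\item[(D1)] If $G_s\colon W\to\mathbb R^{k+1}\setminus0$ is a homotopy such that $\{(x,s):G_s(x)\in\mathcal C\}$ is compact, then $D(G_0)=D(G_1)$.
\item[(D2)] $W$ may be replaced by any open subset containing $G^{-1}(\mathcal C)$, and $D$ is additive over disjoint unions.
\item[(D3)] If $V$ is a stably parallelized $(k+2)$-manifold with boundary and $\bar G\colon V\to\mathbb R^{k+1}\setminus0$ is continuous with $\bar G^{-1}(\mathcal C)$ compact, then $D(\bar G|_{\partial V})=0$.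
\item[(D4)] If $A\in O(k+1)$ fixes $e_z$ and $F\colon W'\to W$ is a diffeomorphism whose differential is a constant matrix in the given stable parallelizations, then $D(A\circ G\circ F)=D(G)$.
\item[(D5)] Let $E$ be a parallelized $r$-manifold without boundary and $F\colon E\to\mathbb R^r$ a smooth proper map with regular value $0$ and $q$ zeros. Then $(x,u)\mapsto(G(x),F(u))$ is admissible on $W\times E$, and its invariant is $q\,D(G)$.
\item[(D6)] Let $\beta\colon W\to O(k+1)$ be smooth, with $\beta(x)e_z=e_z$ for all $x$ and $[\beta\circ c]=0$ for every loop $c$ in $W$. Then $D(\beta G)=D(G)$.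
\end{itemize}
\end{proposition}

\begin{proof}
(D2) holds because $g'^{-1}(\xi)\subset G^{-1}(\mathcal C)$. In (D4), $A$ preserves $\mathcal C$ and $U_0$, and the framings change by constant matrices.

(D3) Let $g=\bar G/|\bar G|$, let $g'_\partial$ be a smooth $\frac1{100}$-approximation of $g|_{\partial V}$ and $g''$ one of $g$. Extend $g'_\partial$ over a collar by the collar projection. The set $O$ where the extension is within $\frac1{100}$ of $g$ is an open neighborhood of $\partial V$. Take a smooth function $\phi\colon V\to[0,1]$ with support in $O$ and equal to $1$ near $\partial V$, and normalize $\phi g'_\partial+(1-\phi)g''$. The result $g'$ extends $g'_\partial$ and is within $\frac1{50}$ of $g$, so $g'^{-1}(\bar U_0)$ is compact and Lemma~\ref{lem:S} applies. (D1) is (D3) for $V=W\times[0,1]$.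

(D5) If $(G(x),F(u))\in\mathcal C$, then $G(x)\in\mathcal C$, so $x$ lies in a compact set; and $|F(u)|\le\frac{10}9|G(x)|$ is bounded, so $u$ lies in a compact set. The same holds uniformly for $(G/|G|^s,F)$, $0\le s\le1$, so by (D1) we may replace $G$ by $g$. Choose $g'$ with $|g'-g|<\frac1{400}$. For $|b|,|b'|\ge1$ we have $|b/|b|-b'/|b'||\le2|b-b'|$, so the normalization of $(g',F)$ is an allowed approximation. For a regular value $\xi\in U_0$ of $g'$, the preimage of $(\xi,0)$ is $g'^{-1}(\xi)\times F^{-1}(0)$, and there the differential of the normalized map is $dg'\oplus dF_u$. So each of the $q$ copies of $g'^{-1}(\xi)$ carries its own framing, up to the constant matrix $dF_u$.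

(D6) Each $\beta(x)$ preserves $\mathcal C$, so $\beta G$ is admissible. Take a $\frac1{200}$-approximation of $g$ and compose it with a small rotation that carries a regular value to $-e_z$; this gives an approximation $g'$ with regular value $-e_z$. Then $\beta g'$ approximates $\beta g$ equally well and has the same preimage $C$ of $-e_z$. Along $C$ we have $d(\beta g')=(d\beta)(-e_z)+\beta\,dg'=\beta\,dg'$. By Lemma~\ref{lem:read} the class of a component $C_i$ of $C$ changes by $[\beta|_{C_i}]=0$.
\end{proof}

\section{The manifold and the involution}\label{sec:construction}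

Fix $a\in\{2,3\}$ and $N=2a+1$. Write $\mathbb R^N=\mathbb C^a\times\mathbb R\ni(c,z)$, $c=v+iw$ with $v,w\in\mathbb R^a$. Let $\Lambda=(4\mathbb Z)^N$, $X=\mathbb R^N/\Lambda$, and $\tilde\alpha(c,z)=(\bar c,-z)$, that is, $(v,w,z)\mapsto(v,-w,-z)$. It induces an involution $\alpha$ of $X$. Let $e_z$ be the unit vector of height and $e_1$ the first unit vector in the $v$-directions. Then $\tilde\alpha e_z=-e_z$.

We want a diffeomorphism $h$ that commutes with $\alpha$ and carries some points of height $0$ above the images of points of height $4$, in a way that no isotopy can undo. It will rotate points along spheres parallel to a sphere $\Sigma\subset\mathbb R^N$ and its translates. If $\tilde\alpha$ acts on $\Sigma$ as the antipodal map, all rotations commute with it. The ellipsoid $\{v=0,\ |w|^2+z^2/9=1\}$ has this symmetry and is tall enough to overlap its translate by $4e_z$ in height, but it meets this translate. Turning its upper and lower parts in opposite senses makes the translates disjoint and linked (Figure~\ref{fig:link}).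

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=0.55cm]
\draw[thick,domain=0:360,samples=181,variable=\s] plot ({cos(\s)*cos(20-45*max(-1,min(1,6*sin(\s))))},{3*sin(\s)});
\draw[white,line width=5pt,domain=-36:-15,samples=20,variable=\s] plot ({cos(\s)*cos(65)},{4+3*sin(\s)});
\draw[thick,domain=0:360,samples=181,variable=\s] plot ({cos(\s)*cos(20-45*max(-1,min(1,6*sin(\s))))},{4+3*sin(\s)});
\draw[white,line width=5pt,domain=107:123,samples=20,variable=\s] plot ({cos(\s)*cos(25)},{3*sin(\s)});
\draw[thick,domain=100:130,samples=20,variable=\s] plot ({cos(\s)*cos(25)},{3*sin(\s)});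
\foreach \h in {0,1,3,4} \draw[gray,very thin,dashed] (-1.4,\h) -- (1.4,\h) node[right,black] {\small $z=\h$};
\fill (0,3) circle (1.5pt);
\fill (0,1) circle (1.5pt);
\node at (-0.8,-1.8) {$\Sigma$};
\node at (-1.4,5.8) {$4e_z+\Sigma$};
\end{tikzpicture}
\caption{The spheres $\Sigma$ (heights $-3$ to $3$) and $4e_z+\Sigma$ (heights $1$ to $7$), drawn schematically for $a=1$, where they are curves in $\mathbb C\times\mathbb R$, and projected to a vertical plane. Between the heights $1$ and $3$ the two curves lie in perpendicular vertical planes, so they are disjoint and linked. The marked points are the top of $\Sigma$ and the bottom of $4e_z+\Sigma$; the chord from the first to the second points straight down.}\label{fig:link}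
\end{figure}

\subsection*{Linked spheres}
Let $\theta\colon\mathbb R\to\mathbb R$ be smooth with $\theta(-z)=\pi-\theta(z)$, $\theta=\pi/2$ for $|z|\le\frac14$ and $\theta=\pi/4$ for $z\ge\frac12$; then $\theta=3\pi/4$ for $z\le-\frac12$. The diffeomorphism $\Psi(c,z)=(e^{i(\theta(z)-\pi/2)}c,z)$ preserves $|c|$ and $z$, is the identity for $|z|\le\frac14$, and commutes with $\tilde\alpha$, because $\theta(-z)-\pi/2=-(\theta(z)-\pi/2)$. Let $D^{a+1}\subset\mathbb R^a\times\mathbb R$ be the unit ball, with points $u=(u_w,u_z)$, let $S^a$ be its boundary, $\mathbf n=(0,1)$ the north pole and $S^{a-1}=\{y\in S^a:y_z=0\}\subset\mathbb R^a$ the equator. Put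
\[
\Delta(u)=\Psi(iu_w,3u_z)=(e^{i\theta(3u_z)}u_w,\,3u_z),\qquad\iota=\Delta|_{S^a},\qquad\Sigma=\iota(S^a).
\]

\begin{lemma}\label{lem:link}
The translates $\lambda+\Sigma$, $\lambda\in\Lambda$, are pairwise disjoint, and the map
\[
\ell\colon S^a\times S^a\to S^{2a},\qquad\ell(y_1,y_2)=\frac{4e_z+\iota(y_2)-\iota(y_1)}{|4e_z+\iota(y_2)-\iota(y_1)|},
\]
has degree $\pm1$.
\end{lemma}

\begin{proof}
On $\Sigma$ we have $|c|\le1$ and $|z|\le3$, so $\Sigma$ can meet $\lambda+\Sigma$, $\lambda\ne0$, only if $\lambda=\pm4e_z$, and by translation it suffices to treat $\lambda=4e_z$. We solve $\Delta(u)=4e_z+\iota(y_2)$ with $u\in D^{a+1}$, $y_2\in S^a$. The common height $3u_z=4+3(y_2)_z$ lies in $[1,3]$. So the angle $\theta$ is $\pi/4$ on the left and $3\pi/4$ on the right, and $e^{i\pi/4}\mathbb R^a\cap e^{3i\pi/4}\mathbb R^a=0$. Hence $u_w=0=(y_2)_w$ and $3u_z=4\pm3$, which forces $y_2=-\mathbf n$, $u=(0,\frac13)$. This point $u$ is interior, so $\Sigma$ and $4e_z+\Sigma$ are disjoint. The tangent spaces at the solution are $e^{i\pi/4}\mathbb R^a\oplus\mathbb Re_z$ and $e^{3i\pi/4}\mathbb R^a$,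 which span $\mathbb R^N$. So $(u,y_2)\mapsto4e_z+\iota(y_2)-\Delta(u)$ has exactly one zero on $D^{a+1}\times S^a$; it is interior and nondegenerate. The degree of the normalized map on the boundary is the signed number of zeros.
\end{proof}

\subsection*{Tubes and twists}
For $y\in S^a$ and $d=(v,b)\in\mathbb R^a\times\mathbb R=\mathbb R^{a+1}$ put
\[
j(y,d)=\Psi\bigl(v+i(1+b)y_w,\ 3(1+b)y_z\bigr).
\]
This is an embedding for $|b|<1$ (polar coordinates), $j(y,0)=\iota(y)$, and $\tilde\alpha j(y,d)=j(-y,d)$. Fix $\varepsilon\le\frac1{30}$ so small that the tubes $\mathcal T_\lambda=\lambda+j(S^a\times\{|d|\le\varepsilon\})$, $\lambda\in\Lambda$, are pairwise disjoint. On $\mathcal T_0$ we have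
\begin{equation}\label{eq:bounds}
|z|\le3(1+\varepsilon)\le3.1,\qquad|c|\le1+2\varepsilon .
\end{equation}

Call a smooth map $\zeta\colon\mathbb R^{a+1}\to SO(a+1)$ a \emph{twist} if it equals $1$ outside a compact subset of $\{|d|<\varepsilon\}$. Let $\tilde h_\zeta$ be the diffeomorphism of $\mathbb R^N$ that is the identity outside the tubes and satisfies
\[
\tilde h_\zeta\bigl(\lambda+j(y,d)\bigr)=\lambda+j(\zeta(d)y,d)\quad\text{on }\mathcal T_\lambda .
\]
It commutes with $\Lambda$. It commutes with $\tilde\alpha$, since $\tilde\alpha(\lambda+j(y,d))=\tilde\alpha\lambda+j(-y,d)$ and $\zeta(d)(-y)=-\zeta(d)y$. Let $h_\zeta$ be the induced diffeomorphism of $X$; it acts trivially on $\pi_1X$. We have $h_\zeta^m=h_{\zeta^m}$, and a smooth homotopy of twists, with support in a fixed compact subset of $\{|d|<\varepsilon\}$, gives an isotopy.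

\subsection*{The choice of the twist}
The computation of $\mu(h_\zeta)$ will depend only on which point of the sphere $\zeta(d)$ carries to the north pole. So consider
\[
\operatorname{ev}\colon SO(a+1)\to S^a,\qquad\operatorname{ev}(A)=A^{-1}\mathbf n,
\]
a principal bundle with group the stabilizer $SO(a)$ of $\mathbf n$, acting on the left. We prescribe $\operatorname{ev}\circ\zeta$ to be the collapse map of the twisted circle.

Take Example~\ref{ex:twist} in $\mathbb R^{a+1}\ni d=(v,b)$ with $R=\varepsilon/2$ and $0<\kappa<\varepsilon/4$; the vector $e_1$ there is the first $v$-direction. The tube \eqref{eq:tube} lies in $|d|<\frac34\varepsilon$. Let $\vartheta\colon[0,1]\to[0,\pi]$ be a smooth surjection, linear near $0$, with $\vartheta'>0$ on $[0,1)$, $\vartheta(\frac12)=\frac\pi2$, and $\vartheta-\pi$ vanishing to infinite order at $1$. Put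
\[
\mathbf c\colon D^a\to S^a,\qquad\mathbf c(x)=\Bigl(\sin\vartheta(|x|)\,\frac x{|x|},\ -\cos\vartheta(|x|)\Bigr).
\]
It maps the open ball diffeomorphically onto $S^a\setminus\mathbf n$, with $\mathbf c(0)=-\mathbf n$ and $\mathbf c(y/2)=y$ for $y\in S^{a-1}$. Let $f_m\colon\mathbb R^{a+1}\to S^a$ be $\mathbf c(x)$ at the point $d(\varphi,x)$ of the tube \eqref{eq:tube}, and $\mathbf n$ elsewhere. It is smooth. A map that is constant for $|d|\ge\frac78\varepsilon$ defines an element of $\pi_{a+1}$ of its target.

\begin{lemma}\label{lem:fm}
$[f_m]=m[f_1]$ in $\pi_{a+1}(S^a)$.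
\end{lemma}

\begin{proof}
For $a\ge3$, Pontryagin's construction $[f]\mapsto[f^{-1}(\xi)]$ is an isomorphism $\pi_{a+1}(S^a)\to\Omega_1^{fr}$. Here $f_m^{-1}(-\mathbf n)=J$, framed by $d\mathbf c_0\circ dx$, and Example~\ref{ex:twist} gives the class $m$. For $a=2$, the Hopf invariant, the linking number of two regular fibers, is an isomorphism $\pi_3(S^2)\to\mathbb Z$. Take the fibers $J$ and $J'=\{x=x_0\}$ with $x_0=(0,\frac12)$. The determinant of the Jacobian in Example~\ref{ex:twist} does not depend on $m$, so both fibers are oriented by $\pm d\varphi$ with a sign independent of $m$. The curve $J'$ meets the flat disk bounded by $J$ where $\hat x_2=0$ and $\hat x_1<0$. As $\hat x=\operatorname{Rot}(m\varphi)x_0$ turns $m$ times, this happens $|m|$ times, always in the sense given by the sign of $m$. So the Hopf invariant is $\pm m$ with a sign independent of $m$.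
\end{proof}

\begin{lemma}\label{lem:zeta}
For $a\in\{2,3\}$ there is a twist $\zeta$, equal to $1$ for $|d|\ge\frac78\varepsilon$, with $\operatorname{ev}\circ\zeta=f_1$.
\end{lemma}

\begin{proof}
For $a=3$ identify $\mathbb R^4$ with the quaternions so that $\mathbf n=1$, and let $\zeta(d)$ be left multiplication by $f_1(d)^{-1}$. For $a=2$, the pullback of $\operatorname{ev}$ to the contractible space $\mathbb R^3$ is trivial, so $f_1$ has a smooth lift $\zeta'$. On $\{|d|>\frac34\varepsilon\}$ it takes values in the stabilizer $SO(2)$ of $\mathbf n$. This region is simply connected, so there $\zeta'$ is the rotation $\operatorname{rot}(\phi)$ about $\mathbf n$ through a smooth real angle $\phi(d)$. Multiply $\phi$ by a cutoff function that is $0$ near $\{|d|\le\frac34\varepsilon\}$ and $1$ for $|d|\ge\frac78\varepsilon$, to get $\phi_1$ on $\mathbb R^3$. Then $\zeta=\operatorname{rot}(-\phi_1)\zeta'$ satisfies $\zeta^{-1}\mathbf n=\zeta'^{-1}\mathbf n=f_1$.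
\end{proof}

Lemma~\ref{lem:zeta} is the only place where $a\le3$ is used; $a\ge2$ is needed to place $J$ orthogonally to $e_1$. Fix this $\zeta$ and put $h=h_\zeta$, $\tilde h=\tilde h_\zeta$.

\subsection*{The pair $(M,\tau)$}
On $\mathbb R^N\times\mathbb R$ let $\Lambda$ act by translations, let $T(x,t)=(\tilde h\tilde\alpha x,t+1)$, and put $\pi=\langle\Lambda,T\rangle$ and $M=(\mathbb R^N\times\mathbb R)/\pi$. This is the mapping torus of $h\alpha\colon X\to X$, a closed connected smooth manifold of dimension $2a+2$ with universal cover $\mathbb R^{N+1}$. Since $\tilde h$ commutes with $\Lambda$ and $\tilde\alpha$,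
\[
T\lambda T^{-1}=\tilde\alpha\lambda\quad(\lambda\in\Lambda),\qquad T^2(x,t)=(\tilde h^2x,t+2).
\]
So $\pi=\Lambda\rtimes_\alpha\mathbb Z$ is the group of Theorem~\ref{thm:main}. An element $\lambda T^r$ with $r$ odd does not commute with $4e_z$. For $r$ even it commutes with $\Lambda$, and it commutes with $T$ if and only if $\tilde\alpha\lambda=\lambda$. Hence
\begin{equation}\label{eq:center}
Z(\pi)=\{\lambda T^r:\ r\text{ even},\ \tilde\alpha\lambda=\lambda\}.
\end{equation}
The map $\tilde\tau(x,t)=(\tilde\alpha x,t)$ commutes with $T$, normalizes $\Lambda$ and has order two. It is not in $\pi$, since the elements of $\pi$ that preserve $t$ are translations. So it induces a smooth involution $\tau\neq\mathrm{id}$ of $M$.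

\begin{lemma}\label{lem:homotopic}
The map $\hat\tau(x,t)=(\tilde hx,t+1)$ is a lift of $\tau$ that commutes with $\pi$. Hence $[\tau]\in K$, and $\tau$ is homotopic to the identity.
\end{lemma}

\begin{proof}
We have $\hat\tau=T\tilde\tau$. It commutes with $\Lambda$, and both $\hat\tau T$ and $T\hat\tau$ send $(x,t)$ to $(\tilde h^2\tilde\alpha x,t+2)$.
\end{proof}

\section{The invariant $\mu$ and its value on $h^m$}\label{sec:mu}

Let $\psi$ be a homeomorphism of $X$ acting trivially on $\pi_1X=\Lambda$, and $\tilde\psi$ a lift. It commutes with $\Lambda$, so $\tilde\psi-\mathrm{id}$ is $\Lambda$-periodic, hence bounded and uniformly continuous. Let $\mathbb T$ be the $2a$-dimensional torus of points $p=(v,w,0)$, $v,w\in(\mathbb R/4\mathbb Z)^a$, and define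
\[
G_\psi\colon\mathbb T\times(0,\infty)\to\mathbb R^N\setminus0,\qquad G_\psi(p,\rho)=\tilde\psi(p+4e_z+\rho e_1)-\tilde\psi(p).
\]
It does not depend on the lifts of $p$ and $\psi$, and it is nonzero because $\tilde\psi$ is injective. Uniformly in $p$, we have $G_\psi\to4e_z$ as $\rho\to0$ and $G_\psi/|G_\psi|\to e_1$ as $\rho\to\infty$. So $G_\psi$ is admissible, with $k+1=N$. Put
\[
\mu(\psi)=D(G_\psi)\in\mathbb Z/2,
\]
using the parallelization by the coordinates $(v,w,\rho)$. An isotopy of $\psi$ lifts to an isotopy of $\tilde\psi$, along which both limits are uniform. By (D1), $\mu(\psi)$ depends only on the isotopy class of $\psi$. For $\psi=\mathrm{id}$ the chord $4e_z+\rho e_1$ misses $\mathcal C$, so $\mu(\mathrm{id})=0$.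

\begin{proposition}\label{prop:mu}
$\mu(h^m)=m\bmod2$ for all $m\in\mathbb Z$.
\end{proposition}

In particular odd powers of $h$ are not isotopic to the identity of $X$. The proof first shows that a chord can point down only if its two ends lie in neighboring tubes. The linking of the spheres then reduces the count to the single case in which one end is carried to the top of $\Sigma$ and the other to the bottom of $4e_z+\Sigma$. These solutions form one circle, which runs once along $J$.

\begin{proof}
\emph{Step 0: normalization.} The map $\operatorname{ev}\circ\zeta^m$ is not explicit, so we replace it by $f_m$. In a topological group the pointwise product induces the group structure of the homotopy groups, so $[\zeta^m]=m[\zeta]$ in $\pi_{a+1}SO(a+1)$, and $[\operatorname{ev}\circ\zeta^m]=m[f_1]=[f_m]$ by Lemma~\ref{lem:fm}. Choose a smooth homotopy from $\operatorname{ev}\circ\zeta^m$ to $f_m$ that is constantly $\mathbf n$ outside a compact subset of $\{|d|<\varepsilon\}$. Lift it horizontally with respect to a connection in the bundle $\operatorname{ev}$, starting from $\zeta^m$.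 Constant paths have constant lifts, so this is a homotopy of twists from $\zeta^m$ to a twist $\zeta_m$ with $\operatorname{ev}\circ\zeta_m=f_m$, and $h^m=h_{\zeta^m}$ is isotopic to $h_{\zeta_m}$. For the rest of this proof we write $\zeta=\zeta_m$, $f=f_m$, $\tilde h=\tilde h_{\zeta_m}$, $G=G_{h_{\zeta_m}}$, and we compute $D(G)$.

\emph{Step 1: localization.} Let $G(p,\rho)\in\mathcal C$, lift $p$ to $\mathbb R^N$, and put $p'=p+4e_z+\rho e_1$. We use \eqref{eq:bounds}. If $p$, of height $0$, lies in $\mathcal T_\lambda$, then $\lambda_z=0$ and $z(\tilde hp)\le3.1$; otherwise $z(\tilde hp)=0$. If $p'$, of height $4$, lies in $\mathcal T_{\lambda'}$, then $\lambda'_z=4$ and $z(\tilde hp')\ge0.9$; otherwise $z(\tilde hp')=4$. Thus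
\begin{equation}\label{eq:fixed}
G_z\ge0.9\ \text{ if $\tilde h$ fixes $p$ or $p'$},\qquad G_z\ge-2.2\ \text{ always.}
\end{equation}
Since $G_z<0$, both points lie in tubes. Changing the lift of $p$, take $\lambda=0$. As $\Psi$ is the identity at height $0$, we get $p=j(y,d)=(v+i(1+b)y,0)$ and $p'=\lambda'+j(y',d')=\lambda'+(v'+i(1+b')y',0)$ with $y,y'\in S^{a-1}$. The $w$-coordinates give $(1+b)y=\lambda'_w+(1+b')y'$, so $|\lambda'_w|<4$, $\lambda'_w=0$, $b'=b$, $y'=y$. The $v$-coordinates give $|\lambda'_v-\rho e_1|=|v-v'|\le2\varepsilon$, so $\lambda'_v=4ie_1$ with an integer $i\ge0$. If $i\ge1$, the $e_1$-component of $G$ is at least $4-2(1+2\varepsilon)>1.5$. But a vector in $\mathcal C$ has horizontal part at most $\frac{\sqrt{19}}9|G_z|<0.49\cdot2.2<1.5$. So $i=0$, $\lambda'=4e_z$ and $d'=d+\rho e_1$. Finally $|d|,|d'|<\varepsilon$ by \eqref{eq:fixed}, since $\zeta=1$ on $\{|d|=\varepsilon\}$. By (D2) we may replace the domain by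
\[
W_0=\{(y,d,\rho):\ y\in S^{a-1},\ |d|<\varepsilon,\ \rho>0,\ |d+\rho e_1|<\varepsilon\},
\]
embedded as an open subset of $\mathbb T\times(0,\infty)$ by the coordinates $v$, $w=(1+b)y$, $\rho$. With $d'=d+\rho e_1$ we have $G=4e_z+j(\zeta(d')y,d')-j(\zeta(d)y,d)$ on $W_0$.

\emph{Step 2: shrinking the tubes to their cores.} Let $G_s=4e_z+j(\zeta(d')y,sd')-j(\zeta(d)y,sd)$, $0\le s\le1$, on the compact set $\bar W_0$ defined by the corresponding weak inequalities. It is nonzero because $\mathcal T_0\cap\mathcal T_{4e_z}=\emptyset$. If $|d|=\varepsilon$, then $\zeta(d)y=y$ lies on the equator and $(G_s)_z\ge4-3.1-0$; if $|d'|=\varepsilon$, then $(G_s)_z\ge4+0-3.1$; if $\rho=0$, then $G_s=4e_z$. So $G_s\notin\mathcal C$ on $\bar W_0\setminus W_0$, and (D1) gives $D(G)=D(G_0)$. Now $G_0/|G_0|=\ell\circ\Xi$, where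
\[
\Xi\colon W_0\to S^a\times S^a,\qquad\Xi(y,d,\rho)=(\zeta(d)y,\ \zeta(d')y).
\]

\emph{Step 3: reduction to one fiber of $\Xi$.} Let $U=\{(y_1,y_2):(y_1)_z-(y_2)_z>\frac43\}\subset S^a\times S^a$, the set where $\ell_z<0$. On $U$ we have $(y_1)_z>\frac13$ and $(y_2)_z<-\frac13$. The set $U$ is connected: moving $y_1$ to $\mathbf n$ and $y_2$ to $-\mathbf n$ along meridians increases the difference of heights. The map $\Xi$ is proper over $U$. Indeed, if $\Xi(y,d,\rho)\in U$, then $\zeta(d)y$ and $\zeta(d')y$ are off the equator, so $d$ and $d'$ lie in the support of $\zeta-1$, a compact subset of $\{|d|<\varepsilon\}$; and these two points have distance at least $\frac23$, so $\rho=|d'-d|$ is bounded below by the uniform continuity of $\zeta$. Thus $\Xi^{-1}(U)$ lies in a compact subset of $W_0$.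

The class $[\Xi^{-1}(u)]$ is the same for all regular values $u\in U$. For given $u,u'$, let $\gamma_s$ be a compactly supported smooth isotopy of the connected manifold $U$ with $\gamma_0=\mathrm{id}$, $\gamma_1(u)=u'$. The map $(x,s)\mapsto\gamma_s^{-1}\Xi(x)$ from $\Xi^{-1}(U)\times[0,1]$ to $U$ is proper, and Lemma~\ref{lem:S} applies to the value $u$; the framing of $\Xi^{-1}(u')$ is changed only by the constant $d\gamma_1$.

Choose $\xi\in U_0$ regular for $\ell$ and for $\ell\circ\Xi$. By Lemma~\ref{lem:link}, $\ell^{-1}(\xi)$ has an odd number of points $u$, all in $U$. Each is a regular value of $\Xi$, because $d\ell_u$ is invertible and $d\ell_u\circ d\Xi$ is onto. The preimage $(\ell\circ\Xi)^{-1}(\xi)$ is the disjoint union of the $\Xi^{-1}(u)$, with framings changed by the constants $d\ell_u$. Hence $D(G)=[C]$ with $C=\Xi^{-1}(\mathbf n,-\mathbf n)$, provided that $(\mathbf n,-\mathbf n)\in U$ is a regular value of $\Xi$; this is shown in Step 5.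

\emph{Step 4: the curve $C$.} Since $f=\zeta^{-1}\mathbf n$, the equations of $C$ are $f(d)=y$ and $f(d')=-y$. As $y$ lies on the equator, $d$ and $d'$ lie in the tube around $J$, with coordinates $x=y/2$ and $x'=-y/2$. The angle $\varphi$ is determined by the projection of $d$ to the plane of $J$, so translation by $\rho e_1$ preserves it. Since $e_1$ is the second column of $\mathcal R(\varphi)$, \eqref{eq:tube} gives, for all $d$ and $d'=d+\rho e_1$ in the tube,
\begin{equation}\label{eq:xprime}
x'=x-\frac\rho\kappa\,\bar y(\varphi),\qquad\bar y(\varphi)=-\operatorname{Rot}(-m\varphi)\,\hat e_2,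
\end{equation}
where $\hat e_2$ is the second basis vector of $\mathbb R^a$. So $y=x-x'=\frac\rho\kappa\bar y(\varphi)$, which forces $\rho=\kappa$ and $y=\bar y(\varphi)$. Conversely each $\varphi$ gives a solution in $W_0$. Thus $C$ is a circle parametrized by $\varphi$. For $a=2$ one can see it: $f^{-1}(S^1)$ is the torus $|x|=\frac12$ around $J$, and $d,d'$ are the lowest and the highest point, in the direction $e_1$, of its meridian at the angle $\varphi$.

\emph{Step 5: the framing of $C$.} Let $\delta$ denote differentials at a point of $C$. From $\zeta f=\mathbf n$ we get $(\delta\zeta)f=-\zeta\,\delta f$. Using $y=f(d)=-f(d')$,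
\[
\delta(\zeta(d)y)=\zeta(d)\bigl(\delta y-\delta f(d)\bigr),\qquad\delta(\zeta(d')y)=\zeta(d')\bigl(\delta y+\delta f(d')\bigr).
\]
Choose a constant $\mathcal F_0\in O(a)$ with last column $-\hat e_2$ and put $\mathcal F(\varphi)=\operatorname{Rot}(-m\varphi)\mathcal F_0=(\mathbf t,y)$. Its last column is $y=\bar y(\varphi)$, and the other $a-1$ columns $\mathbf t$ are a basis of $T_yS^{a-1}$. For a vector $\delta x\in\mathbb R^a$ write $(x_{\mathbf t},x_y)=\mathcal F^{-1}\delta x$ for its coordinates in this frame, and let $y_{\mathbf t}$ be the coordinates of $\delta y\in T_yS^{a-1}$. Let $\vartheta'=\vartheta'(\frac12)>0$. At $x=\pm y/2$ we have $\cos\vartheta=0$, $\sin\vartheta=1$, $\delta|x|=\pm x_y$ and $\delta(x/|x|)=2\mathbf t\,x_{\mathbf t}$. Hence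
\[
\delta f(d)=2\mathbf t\,x_{\mathbf t}+\vartheta'x_y\,\mathbf n,\qquad\delta f(d')=2\mathbf t\,x'_{\mathbf t}-\vartheta'x'_y\,\mathbf n .
\]
Differentiating \eqref{eq:xprime} at $\rho=\kappa$ gives $\delta x'=\delta x-\frac{\delta\rho}\kappa y-\dot{\bar y}\,\delta\varphi$, with $\dot{\bar y}\perp y$. In the basis $(\mathbf t,\mathbf n)$ of $T_yS^a$ we obtain
\begin{equation}\label{eq:lin}
\begin{aligned}
\delta y-\delta f(d)&=\bigl(y_{\mathbf t}-2x_{\mathbf t},\ -\vartheta'x_y\bigr),\\
\delta y+\delta f(d')&=\bigl(y_{\mathbf t}+2x_{\mathbf t}-2(\dot{\bar y})_{\mathbf t}\,\delta\varphi,\ -\vartheta'x_y+\vartheta'\delta\rho/\kappa\bigr).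
\end{aligned}
\end{equation}
Let $L=d\Xi$ in constant bases of $T_{\pm\mathbf n}S^a=\mathbb R^a$, and $\hat L=(L,\delta\varphi)$. The term with $\dot{\bar y}$ adds multiples of the last output $\delta\varphi$ to other outputs; multiplying it by $s\in[0,1]$ affects neither invertibility nor the class. Without it, $\hat L=M_5M_4M_3M_2M_1$, with the following loops of $(2a+1)\times(2a+1)$ matrices, each the identity on the variables that it does not change.
\begin{itemize}
\item $M_1\colon(\delta v,\delta w,\delta\rho)\mapsto(\delta v,\delta b,y_{\mathbf t},\delta\rho)$. From $\delta w=\delta b\,y+(1+b)\delta y$ we get $\mathcal F^{-1}\delta w=((1+b)y_{\mathbf t},\delta b)$. So $[M_1]=[\mathcal F]$.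
\item $M_2\colon\delta d=(\delta v,\delta b)\mapsto(\delta\varphi,\delta x)$ is the inverse Jacobian of \eqref{eq:tube}. By Example~\ref{ex:twist}, $[M_2]=1+m$.
\item $M_3\colon\delta x\mapsto(x_{\mathbf t},x_y)$ is $\mathcal F^{-1}$, so $[M_3]=[\mathcal F]$.
\item $M_4$ sends $(\delta\varphi,x_{\mathbf t},x_y,y_{\mathbf t},\delta\rho)$ to the right-hand sides of \eqref{eq:lin}, without the $\dot{\bar y}$-term, and $\delta\varphi$. It is constant. It is invertible, since $y_{\mathbf t}\mp2x_{\mathbf t}$ determine $y_{\mathbf t}$ and $x_{\mathbf t}$, and the two remaining entries determine $x_y$ and $\delta\rho$.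
\item $M_5=A\oplus A'\oplus1$, where $A$ and $A'$ are the matrices of $\zeta(d)\colon T_yS^a\to T_{\mathbf n}S^a$ and $\zeta(d')\colon T_yS^a\to T_{-\mathbf n}S^a$ from the basis $(\mathbf t,\mathbf n)$ to the standard basis of $\mathbb R^a$. Since $\zeta(d)y=\mathbf n$, we have $\zeta(d)\cdot(\mathbf t,\mathbf n,y)=A\oplus1$. The loop $\varphi\mapsto\zeta(d)$ factors through the contractible space $\mathbb R^{a+1}$, so its class is $0$, and $(\mathbf t,\mathbf n,y)$ is $\mathcal F\oplus1$ with two columns exchanged. So $[A]=[\mathcal F]$. In the same way $\zeta(d')\cdot(\mathbf t,\mathbf n,y)=A'\oplus(-1)$ gives $[A']=[\mathcal F]$.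
\end{itemize}
All factors are invertible, so $L$ is onto and $(\mathbf n,-\mathbf n)$ is a regular value. The class $[\mathcal F]$ occurs four times and cancels, so $[\hat L]=1+m$. By Lemma~\ref{lem:read}, $[C]=1+(1+m)=m\bmod2$.
\end{proof}

\section{The invariants $\mu_\pm$ of concordances}\label{sec:conc}

For a closed connected manifold $Z$ let $\mathcal P(Z)$ be the set of homeomorphisms $P$ of $Z\times\mathbb R$ for which there are $c_-<c_+$ and a homeomorphism $\psi$ of $Z$, the \emph{top} of $P$, with $P=\mathrm{id}$ for $t\le c_-$ and $P=\psi\times\mathrm{id}$ for $t\ge c_+$. We call such $P$ \emph{concordances}. An \emph{admissible isotopy} is an isotopy $P_s$ in $\mathcal P(Z)$ with $c_\pm$ independent of $s$; we write $P\simeq P'$ if there is one from $P$ to $P'$. Let $\tilde P$ be the lift of $P$ to $\tilde Z\times\mathbb R$ that is the identity for $t\le c_-$. For a deck transformation $\gamma$, the map $\gamma^{-1}\tilde P\gamma$ is a lift with the same property. So $\tilde P$ commutes with the deck group, and for $t\ge c_+$ it equals $\tilde\psi\times\mathrm{id}$ for a lift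 $\tilde\psi$ of the top that commutes with the deck group.

Let $Z=X$. The displacement $\tilde P-\mathrm{id}$ is $\Lambda$-periodic, zero for $t\le c_-$ and independent of $t$ for $t\ge c_+$. So $|\tilde P-\mathrm{id}|\le B$ for some $B$, and $B$ can be chosen uniformly along an admissible isotopy. For $p\in\mathbb T$, $\rho\ge0$ and $t,t'\in\mathbb R$ put
\[
G_P(p,\rho,t,t')=\tilde P(p+4e_z+\rho e_1,t')-\tilde P(p,t)\in\mathbb R^{N+1}\setminus0 .
\]
It differs from $(4e_z+\rho e_1,t'-t)$ by at most $2B$. In particular $(G_P)_z\ge4-2B$, so $G_P\in\mathcal C$ implies $|G_P|\le\frac{20}9B$, and therefore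
\begin{equation}\label{eq:Bprime}
G_P\in\mathcal C\ \Longrightarrow\ \rho\le B',\ |t-t'|\le B',\qquad B'=5B .
\end{equation}
If $t,t'\le c_-$, then $G_P=(4e_z+\rho e_1,t'-t)\notin\mathcal C$. With \eqref{eq:Bprime} this bounds $t,t'$ from below, so
\begin{equation}\label{eq:compact}
\{G_P\in\mathcal C,\ t+t'\le T_0\}\ \text{ is compact for every }T_0 .
\end{equation}
Let $\rho=0$. If $t,t'\ge c_+$ or $t=t'$, then $G_P=(4e_z,t'-t)\notin\mathcal C$, because $\tilde P$ commutes with the translation by $4e_z$. So $\{G_P\in\mathcal C,\ \rho=0\}$ lies in $t+t'<2c_++B'$, is compact and misses $\{t=t'\}$. We can therefore define, with $k=N$ and the coordinate parallelization,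
\[
\mu_+(P)=D\bigl(G_P|_{\rho=0,\ t<t'}\bigr),\qquad\mu_-(P)=D\bigl(G_P|_{\rho=0,\ t>t'}\bigr).
\]
All these statements hold uniformly along admissible isotopies, so by (D1), $\mu_\pm(P)=\mu_\pm(P')$ if $P\simeq P'$.

\begin{lemma}\label{lem:sum}
If $P\in\mathcal P(X)$ has top $\psi$, then $\mu(\psi)=\mu_+(P)+\mu_-(P)$.
\end{lemma}

\begin{proof}
Choose $T_0>2c_++B'$. If $G_P\in\mathcal C$ and $t+t'=T_0$, then $t,t'>c_+$ by \eqref{eq:Bprime}, and hence $\rho\ne0$. So $G_P\notin\mathcal C$ on the corner $\{\rho=0,\ t+t'=T_0\}$. Let $V$ be the region $\{\rho\ge0,\ t+t'\le T_0\}$ with the corner removed. It is a manifold whose boundary consists of two faces, and the stable parallelizations of the faces differ from the coordinate ones by constant matrices. By \eqref{eq:compact} and (D3) the invariants of the two faces add up to zero.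

The face $\{\rho=0,\ t+t'<T_0\}$ contains all points with $\rho=0$ and $G_P\in\mathcal C$, so by (D2) it contributes $\mu_+(P)+\mu_-(P)$. On the face $\{\rho>0,\ t+t'=T_0\}$ use the coordinates $(p,\rho,u)$ with $u=t'-t$. On the open set $|u|<T_0-2c_+$ we have $t,t'>c_+$ and $G_P=(G_\psi(p,\rho),u)$. This set contains all points with $G_P\in\mathcal C$, by \eqref{eq:Bprime}, and all points with $(G_\psi(p,\rho),u)\in\mathcal C$, because $(G_\psi)_z\ge4-2B$ gives $|u|\le\frac{20}9B\le B'$. By (D2) and (D5), with $E=\mathbb R$ and $F=\mathrm{id}$, this face contributes $\mu(\psi)$.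
\end{proof}

From now on $h$ and $\alpha$ also denote $h\times\mathrm{id}_{\mathbb R}$ and $\alpha\times\mathrm{id}_{\mathbb R}$.

\begin{lemma}\label{lem:swap}
$\mu_+(\alpha P\alpha)=\mu_-(P)$ for all $P\in\mathcal P(X)$.
\end{lemma}

\begin{proof}
Let $\hat\alpha=\tilde\alpha\oplus1$ on $\mathbb R^{N+1}$. The distinguished lift of $\alpha P\alpha$ is $\hat\alpha\tilde P\hat\alpha$. Since $\tilde\alpha e_z=-e_z$ and $\tilde P$ commutes with $\Lambda$,
\[
G_{\alpha P\alpha}(p,0,t,t')=\hat\alpha\bigl[\tilde P(\tilde\alpha p,t')-(4e_z,0)-\tilde P(\tilde\alpha p,t)\bigr]=-\hat\alpha\,G_P(\tilde\alpha p,0,t',t).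
\]
The matrix $-\hat\alpha$ is orthogonal and fixes $e_z$. The map $(p,t,t')\mapsto(\tilde\alpha p,t',t)$ has constant differential and carries $\{t<t'\}$ to $\{t>t'\}$. Apply (D4).
\end{proof}

\section{Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:flat}}\label{sec:proof}

An isotopy of $M$ gives an isotopy of the cover $X\times\mathbb R$ that is periodic in $t$, whereas $\mu_\pm$ are defined for maps that are standard near both ends. We cut the periodic isotopy off. The cut can be made at any level, and comparing two cuts that differ by an odd power of the deck transformation produces the symmetry (D). Put $\bar T(x,t)=(h\alpha x,t+1)$ and $\sigma_r(x,t)=(x,t+r)$ on $X\times\mathbb R$.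

\begin{lemma}\label{lem:unwind}
If $\tau$ is isotopic to the identity, then there are an odd integer $m$ and an isotopy $\bar\Phi_s$ of $X\times\mathbb R$ that commutes with $\bar T$, with $\bar\Phi_0=\mathrm{id}$ and $\bar\Phi_1=h^m$.
\end{lemma}

\begin{proof}
Let $\Phi_s$ be an isotopy from $\mathrm{id}_M$ to $\tau$ and $\tilde\Phi_s$ its lift with $\tilde\Phi_0=\mathrm{id}$. For $\gamma\in\pi$, $\gamma^{-1}\tilde\Phi_s\gamma$ is another such lift, so $\tilde\Phi_s$ commutes with $\pi$. Both $\tilde\Phi_1$ and $\hat\tau$ are lifts of $\tau$ that commute with $\pi$, so $\tilde\Phi_1\hat\tau^{-1}$ is a central element of $\pi$. By \eqref{eq:center}, $\tilde\Phi_1=\lambda T^r\hat\tau$ with $r$ even, that is, $\tilde\Phi_1(x,t)=(\tilde h^mx+\lambda,t+m)$ with $m=r+1$ odd. Compose $\tilde\Phi_s$ with $(x,t)\mapsto(x,t-sm)$, which commutes with $\pi$, and divide by $\Lambda$.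
\end{proof}

The next step uses nothing about $X$, and we state it so that it also serves in Section~\ref{sec:even}. We need the isotopy extension theorem of Edwards and Kirby \cite[Cor.~1.2]{EK}: an isotopy of embeddings of a compact subset $A$ of a closed manifold that extends to an isotopy of embeddings of a neighborhood of $A$ is covered by an ambient isotopy starting at the identity.

\begin{proposition}\label{prop:sym}
Let $Z$ be a closed connected manifold, $h$ and $\alpha$ commuting homeomorphisms of $Z$ with $\alpha^2=1$, and $\bar T(x,t)=(h\alpha x,t+1)$. Let $m$ be odd and let $\bar\Phi_s$ be an isotopy of $Z\times\mathbb R$ from $\mathrm{id}$ to $h^m$ that commutes with $\bar T$. Then there is a $P\in\mathcal P(Z)$ with top $h^m$ and $P\simeq\alpha P\alpha$.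
\end{proposition}

\begin{proof}
\emph{Cutting off.} The functions $t\circ\bar\Phi_s-t$ are $\bar T$-invariant and $(Z\times\mathbb R)/\bar T$ is compact, so $|t\circ\bar\Phi_s-t|\le B_0$ for some $B_0$ and all $s$. Put $r_0=B_0+2$. In the closed manifold $Z\times\mathbb R/(2B_0+6)\mathbb Z$, with $t$ represented in $[-B_0-3,B_0+3]$, let
\[
A=Z\times[-\tfrac12,\tfrac12]\ \sqcup\ Z\times\{|t|\ge r_0\}\quad\subset\quad Z\times(-1,1)\ \sqcup\ Z\times\{|t|>B_0+\tfrac32\}.
\]
Move the first part of this neighborhood by $\bar\Phi_s$ and keep the second fixed. The image of the first part stays in $|t|<B_0+1$, so this is an isotopy of embeddings. The ambient isotopy given by \cite{EK} fixes $\{|t|\ge r_0\}$. Extending its restriction to $|t|\le r_0$ by the identity gives an isotopy $\Theta_s$ of $Z\times\mathbb R$ with $\Theta_0=\mathrm{id}$, supported in $|t|\le r_0$, and equal to $\bar\Phi_s$ on $Z\times[-\frac12,\frac12]$. Put $P_s=\Theta_s$ for $t\le0$ and $P_s=\bar\Phi_s$ for $t\ge0$. The complement of $\bar\Phi_s(Z\times0)=\Theta_s(Z\times0)$ has two components, which are the images of $\{t<0\}$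 and $\{t>0\}$ under either homeomorphism. The two images of $\{t<0\}$ share the points $\bar\Phi_s(Z\times(-\frac12,0))$, so they are equal. Hence $P_s$ is an isotopy with
\[
P_0=\mathrm{id},\qquad P_s=\mathrm{id}\ \text{ for }t\le-r_0,\qquad P_s=\bar\Phi_s\ \text{ for }t\ge0 .
\]
Let $P=P_1$. It equals $h^m$ for $t\ge0$, so $P\in\mathcal P(Z)$ has top $h^m$, and it preserves $\{t\ge0\}$ and $\{t\le0\}$. Put $P'=h^mPh^{-m}\in\mathcal P(Z)$.

(i) $P\simeq\bar T^mP\bar T^{-m}$. The isotopy $\bar T^mP_s\bar T^{-m}$ is the identity for $t\le m-r_0$ and equals $\bar T^m\bar\Phi_s\bar T^{-m}=\bar\Phi_s$ for $t\ge m$. So $Q_s=P_s^{-1}\bar T^mP_s\bar T^{-m}$ starts at the identity and is the identity for $t\le\min(0,m)-r_0$ and for $t\ge\max(0,m)$. Then $PQ_s$ is an admissible isotopy from $P$ to $\bar T^mP\bar T^{-m}$.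

(ii) $\bar T^mP\bar T^{-m}\simeq\alpha P'\alpha$. As $m$ is odd and $h,\alpha$ commute, $\bar T^m=\sigma_m\alpha h^m$, so $\bar T^mP\bar T^{-m}=\sigma_m(\alpha P'\alpha)\sigma_m^{-1}$. Conjugation by $\sigma_r$, with $r$ running from $m$ to $0$, is an admissible isotopy.

(iii) $P'\simeq P$. We cannot deform $h^m$ to the identity, but below the level $0$ the concordance $P$ does just that, and we conjugate by $P$ instead. Let $P^{(r)}=\sigma_rP\sigma_r^{-1}$ and consider $PP^{(r)}P^{-1}$ for $0\le r\le r_0$. For $t\le-r_0$ all three factors are the identity. For $t\ge r_0$ they act as $h^m,h^m,h^{-m}$. So this is an admissible isotopy, and for $r=0$ it is $P$. The map $P^{(r_0)}$ is the identity on $\{t\le0\}$ and preserves $\{t\ge0\}$. On $\{t\le0\}$, which $P$ preserves, both $PP^{(r_0)}P^{-1}$ and $h^mP^{(r_0)}h^{-m}$ are the identity; on $\{t\ge0\}$ they agree because $P=h^m$ there. So $P\simeq h^mP^{(r_0)}h^{-m}=\sigma_{r_0}P'\sigma_{r_0}^{-1}\simeq P'$.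

Conjugating (iii) by $\alpha$ gives $\alpha P'\alpha\simeq\alpha P\alpha$, and with (i), (ii) we get $P\simeq\alpha P\alpha$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The pair $(M,\tau)$ was constructed in Section~\ref{sec:construction}, and $\tau$ is homotopic to the identity by Lemma~\ref{lem:homotopic}. Suppose that $\tau$ is isotopic to the identity. Lemma~\ref{lem:unwind} and Proposition~\ref{prop:sym} give an odd $m$ and $P\in\mathcal P(X)$ with top $h^m$ and $P\simeq\alpha P\alpha$. By Lemma~\ref{lem:swap}, $\mu_+(P)=\mu_+(\alpha P\alpha)=\mu_-(P)$, so $\mu(h^m)=0$ by Lemma~\ref{lem:sum}. This contradicts Proposition~\ref{prop:mu}. Hence $\{1,[\tau]\}\subset K$ has order two, and $[\tau]\mapsto\tau$ lifts it.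
\end{proof}

\begin{remark}
That $m$ is odd comes from \eqref{eq:center}, and it is used twice: in step (ii), to make $\alpha$ appear, and in the value $\mu(h^m)=1$. The relation $\tilde\alpha e_z=-e_z$ is used in \eqref{eq:center} and in Lemma~\ref{lem:swap}. That $h$ commutes with $\alpha$ is what makes $\tau$ well defined. For the trivial twist $\zeta=1$ all steps except Proposition~\ref{prop:mu} go through, and the conclusion fails: then $(M,\tau)$ is the pair $(M_0,\tau_0)$ of the introduction.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:flat}]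
The group generated by $\Lambda$ and $(x,t)\mapsto(\tilde\alpha x,t+1)$ acts freely and cocompactly on $\mathbb R^{N+1}$ by isometries, with quotient the flat manifold $M_0$, and it is isomorphic to $\Lambda\rtimes_\alpha\mathbb Z=\pi_1M$. By Farrell and Hsiang \cite{FH}, a closed aspherical manifold of dimension $\ne3,4$ whose fundamental group is isomorphic to that of a closed flat manifold is homeomorphic to that flat manifold. So $M$ is homeomorphic to $M_0$, and conjugating $\tau$ by a homeomorphism gives a topological involution of $M_0$ that is homotopic but not isotopic to the identity.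
\end{proof}

By the computation in the introduction, this involution is not conjugate in $\mathcal H(M_0)$ to an affine map.

\section{All even dimensions}\label{sec:even}

Let $Y$ be a closed connected oriented Riemannian manifold of nonpositive sectional curvature with odd Euler characteristic, and let $\Gamma=\pi_1Y$. Mumford's fake projective plane \cite{Mumford} is a compact quotient of the complex $2$-ball with Euler number $3$; it is negatively curved and oriented. A product of $l$ copies of it is such a $Y$, of dimension $4l$ and Euler characteristic $3^l$. Put $M_Y=M\times Y$ and $\tau_Y=\tau\times\mathrm{id}_Y$. This is a smooth involution, homotopic to the identity, of a closed aspherical manifold of dimension $2a+2+4l$, and $a\in\{2,3\}$, $l\ge0$ give all even dimensions $n\ge6$. To prove Theorem~\ref{thm:even} we show that $\tau_Y$ is not isotopic to the identity.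

An isotopy of $M_Y$ need not preserve the factor $Y$, so the chords must be given a component along $Y$. Two difficulties arise: points of $\tilde Y$ cannot be subtracted, and $TY$ need not be trivial. Nonpositive curvature resolves the first, and a complementary bundle the second.

\subsection*{Chords in $\tilde Y$}
By the Cartan--Hadamard theorem $\tilde Y$ is diffeomorphic to Euclidean space by each exponential map, and any two points $A,A'$ are joined by a unique geodesic. Let $\log_AA'\in T_A\tilde Y$ be its initial velocity (on $[0,1]$) and $\operatorname{par}_{A\to A'}$ the parallel transport along it. Both depend smoothly on $(A,A')$ and are $\Gamma$-equivariant, $\log_AA'=0$ only for $A=A'$, and since the velocity of a geodesic is parallel,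
\begin{equation}\label{eq:log}
\log_AA'=-\operatorname{par}_{A'\to A}\log_{A'}A .
\end{equation}
Embed $TY$ smoothly and isometrically in a trivial bundle $Y\times\mathbb R^r$: add a complementary bundle, give it a metric, and orthonormalize a global frame of the sum. Let $\mathcal N$ be the orthogonal complement and $E\ni(\eta,\nu)$ its total space. A connection on $\mathcal N$ identifies $TE$ with the pullback of $TY\oplus\mathcal N=Y\times\mathbb R^r$, so $E$ is a parallelized $r$-manifold.

\subsection*{The invariants}
Let $P\in\mathcal P(X\times Y)$, with distinguished lift $\tilde P=(P^1,P^Y,P^2)$ to $\mathbb R^N\times\tilde Y\times\mathbb R$; it commutes with $\Lambda\times\Gamma$. For $(\eta,\nu)\in E$ and a lift $\tilde\eta$ of $\eta$ put $\mathbf p=(p,\tilde\eta,t)$, $\mathbf p'=(p+4e_z+\rho e_1,\tilde\eta,t')$ and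
\[
\hat G_P=\Bigl(P^1(\mathbf p')-P^1(\mathbf p),\ \ P^2(\mathbf p')-P^2(\mathbf p),\ \ \operatorname{par}_{P^Y(\mathbf p)\to\tilde\eta}\log_{P^Y(\mathbf p)}P^Y(\mathbf p')+\nu\Bigr).
\]
The last entry lies in $T_\eta Y\oplus\mathcal N_\eta=\mathbb R^r$. By equivariance $\hat G_P$ does not depend on $\tilde\eta$ or on the lift of $p$, so it is a continuous function of $(p,\rho,t,t',\eta,\nu)\in\mathbb T\times[0,\infty)\times\mathbb R^2\times E$ with values in $\mathbb R^{N+1+r}$. It is nonzero: if it vanishes, then the $T_\eta Y$-component vanishes, and $\tilde P(\mathbf p)=\tilde P(\mathbf p')$.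

The displacements $P^1-x$ and $P^2-t$ are invariant under $\Lambda\times\Gamma$ and $X\times Y$ is compact, so they are bounded as in Section~\ref{sec:conc}; let $B$ bound the vector $(P^1-x,P^2-t)$. Then $(\hat G_P)_z\ge4-2B$, and $\hat G_P\in\mathcal C$ gives $|\hat G_P|\le\frac{20}9B$. This yields \eqref{eq:Bprime} and also $|\nu|\le\frac{20}9B$, because $\nu$ is an orthogonal component of $\hat G_P$. If $t,t'\le c_-$, then $\hat G_P=(4e_z+\rho e_1,t'-t,\nu)$. If $\rho=0$ and either $t,t'\ge c_+$ or $t=t'$, then $P^Y(\mathbf p')=P^Y(\mathbf p)$ and $\hat G_P=(4e_z,t'-t,\nu)$. As $Y$ is compact, \eqref{eq:compact} and the statements following it hold for $\hat G_P$. Define $\mu_\pm(P)$ as before, with $k+1=N+1+r$; they are invariant under admissible isotopies.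

Let $\tilde\psi=(\psi^1,\psi^Y)$ be a homeomorphism of $\mathbb R^N\times\tilde Y$ that commutes with $\Lambda\times\Gamma$. With $\mathbf p=(p,\tilde\eta)$, $\mathbf p'=(p+4e_z+\rho e_1,\tilde\eta)$, $\rho>0$, put
\[
\hat G_{\tilde\psi}=\Bigl(\psi^1(\mathbf p')-\psi^1(\mathbf p),\ \operatorname{par}_{\psi^Y(\mathbf p)\to\tilde\eta}\log_{\psi^Y(\mathbf p)}\psi^Y(\mathbf p')+\nu\Bigr),\qquad\mu(\tilde\psi)=D(\hat G_{\tilde\psi}).
\]
This map is admissible: its height tends to $4$ uniformly as $\rho\to0$, and in $\mathcal C$ its length is bounded, which bounds $\rho$ and $|\nu|$. If $\tilde P=\tilde\psi\times\mathrm{id}$ for $t\ge c_+$, then for $t,t'\ge c_+$ the vector $\hat G_P$ is $(\hat G_{\tilde\psi},t'-t)$ up to a permutation of coordinates that fixes $e_z$. The proof of Lemma~\ref{lem:sum} uses only this formula and the estimates above, so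
\begin{equation}\label{eq:sumY}
\mu(\tilde\psi)=\mu_+(P)+\mu_-(P).
\end{equation}

\begin{lemma}\label{lem:swapY}
$\mu_+(\alpha P\alpha)=\mu_-(P)$ for $P\in\mathcal P(X\times Y)$, where $\alpha$ acts on the factor $X$.
\end{lemma}

\begin{proof}
Let $\rho=0$, $\mathbf w=(p,t,t')$, $\bar{\mathbf w}=(\tilde\alpha p,t',t)$, and $A=P^Y(\tilde\alpha p,\tilde\eta,t)$, $A'=P^Y(\tilde\alpha p,\tilde\eta,t')$. The computation in Lemma~\ref{lem:swap} shows that the $\mathbb R^{N+1}$-component of $\hat G_{\alpha P\alpha}$ at $\mathbf w$ is $-\hat\alpha$ times that of $\hat G_P$ at $\bar{\mathbf w}$. Since $P^Y$ is $\Lambda$-invariant, the $T_\eta Y$-components are $\operatorname{par}_{A\to\tilde\eta}\log_AA'$ and $\operatorname{par}_{A'\to\tilde\eta}\log_{A'}A$. By \eqref{eq:log} the first is $-H$ times the second, where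
\[
H=\operatorname{par}_{A\to\tilde\eta}\operatorname{par}_{A'\to A}\operatorname{par}_{\tilde\eta\to A'}
\]
is the holonomy around the geodesic triangle. Thus
\[
\hat G_{\alpha P\alpha}(\mathbf w,\eta,\nu)=\bigl(-\hat\alpha\oplus(-H)\oplus1_{\mathcal N}\bigr)\,\hat G_P(\bar{\mathbf w},\eta,\nu).
\]
The matrix is no longer constant, and we remove the variable parts in two steps. First shrink the triangle: let $H_s$ be defined with $\exp_{\tilde\eta}(s\log_{\tilde\eta}A)$ and $\exp_{\tilde\eta}(s\log_{\tilde\eta}A')$ in place of $A,A'$. This is a continuous $\Gamma$-equivariant homotopy from $H_0=1$ to $H_1=H$. The matrices $-\hat\alpha\oplus(-H_s)\oplus1$ are orthogonal and fix $e_z$, so they preserve $\mathcal C$, and by (D1) we may replace $H$ by $1$. There remains the matrix $(1\oplus\beta(\eta))(-\hat\alpha\oplus1_r)$ with $\beta(\eta)=(-1_{T_\eta Y})\oplus1_{\mathcal N_\eta}\in O(r)$, smooth in $\eta$. The bundle $TY$ is oriented, hence so is $\mathcal N$, and oriented bundles over a circle are trivial. So along any loop in $Y$, orthonormal frames of $TY$ and $\mathcal N$ form a loop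 $\gamma$ in $O(r)$ with $\beta=\gamma\,(-1\oplus1)\,\gamma^{-1}$, of class $[\gamma]+0+[\gamma]=0$. By (D6) the factor $1\oplus\beta$ may be dropped. Finally apply (D4) to the matrix $-\hat\alpha\oplus1_r$ and the map $(\mathbf w,\eta,\nu)\mapsto(\bar{\mathbf w},\eta,\nu)$.
\end{proof}

\begin{lemma}\label{lem:muY}
Let $\tilde\psi$ be a lift of $h^m\times\mathrm{id}_Y$ that commutes with $\Lambda\times\Gamma$. Then $\mu(\tilde\psi)=m\bmod2$.
\end{lemma}

\begin{proof}
Every lift has the form $(x,\tilde\eta)\mapsto(\tilde h^mx+\lambda,\gamma\tilde\eta)$ with $\lambda\in\Lambda$, $\gamma\in\Gamma$. Then $\psi^Y(\mathbf p')=\psi^Y(\mathbf p)$, and $\hat G_{\tilde\psi}=(G_{h^m}(p,\rho),\nu)$. The map $(\eta,\nu)\mapsto\nu$ vanishes on all of $Y$, so (D5) does not apply yet; we perturb it. Let $\mathcal V$ be a vector field on $Y$ with nondegenerate zeros. The homotopy $(G_{h^m}(p,\rho),s\mathcal V(\eta)+\nu)$ is nonzero. If it lies in $\mathcal C$, then $G_{h^m}(p,\rho)\in\mathcal C$ and $|\nu|\le|s\mathcal V+\nu|\le\frac{10}9|G_{h^m}|$ is bounded, so (D1) applies. The map $F(\eta,\nu)=\mathcal V(\eta)+\nu$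 from $E$ to $\mathbb R^r$ is smooth, and it is proper since $|F|\ge|\nu|$. Its zeros are the points $(\eta_i,0)$ with $\mathcal V(\eta_i)=0$. In local frames $a_i$ of $TY$ and $b_j$ of $\mathcal N$ we have $F=\sum\mathcal V^ia_i+\sum\nu^jb_j$, so at a zero $dF=\sum d\mathcal V^i\,a_i+\sum d\nu^j\,b_j$, which is invertible. By the Poincar\'e--Hopf theorem the number of zeros is congruent to $\chi(Y)$, hence odd. By (D5) and Proposition~\ref{prop:mu}, $\mu(\tilde\psi)=\chi(Y)\,\mu(h^m)=m\bmod2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:even}]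
Suppose that $\tau_Y$ is isotopic to the identity, and lift the isotopy to $\tilde\Phi_s$ with $\tilde\Phi_0=\mathrm{id}$. It commutes with $\pi\times\Gamma$, and so does the lift $\hat\tau\times\mathrm{id}$ of $\tau_Y$. So $\tilde\Phi_1$ differs from $\hat\tau\times\mathrm{id}$ by an element of $Z(\pi)\times Z(\Gamma)$, and by \eqref{eq:center}
\[
\tilde\Phi_1(x,\tilde\eta,t)=(\tilde h^mx+\lambda,\gamma\tilde\eta,t+m),\qquad m\text{ odd},\ \lambda\in\Lambda,\ \gamma\in\Gamma .
\]
Composing with the shift of $t$ by $-sm$ and dividing by $\Lambda\times\Gamma$ gives an isotopy of $X\times Y\times\mathbb R$ from the identity to $h^m\times\mathrm{id}$ that commutes with $(x,\eta,t)\mapsto(h\alpha x,\eta,t+1)$. Proposition~\ref{prop:sym}, for $Z=X\times Y$ with $h\times\mathrm{id}_Y$ and $\alpha\times\mathrm{id}_Y$, gives $P$ with top $h^m\times\mathrm{id}_Y$ and $P\simeq\alpha P\alpha$. By Lemma~\ref{lem:swapY} and \eqref{eq:sumY}, the lift $\tilde\psi$ of the top determined by $\tilde P$ has $\mu(\tilde\psi)=2\mu_+(P)=0$. This contradicts Lemma~\ref{lem:muY}.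
\end{proof}

Of the hypotheses on $Y$, nonpositive curvature makes $M_Y$ aspherical and defines the chords, orientability is used in Lemma~\ref{lem:swapY}, and the parity of $\chi(Y)$ in Lemma~\ref{lem:muY}. If $\chi(Y)$ is even, the computation there gives $\mu(\tilde\psi)=0$, and the argument yields no contradiction.

\begin{thebibliography}{9}

\bibitem{EK}
Edwards and Kirby, \emph{Deformations of spaces of imbeddings}, Ann. of Math. \textbf{93} (1971).

\bibitem{FH}
Farrell and Hsiang, \emph{Topological characterization of flat and almost flat Riemannian manifolds $M^n$ ($n\ne3,4$)}, Amer. J. Math. \textbf{105} (1983).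

\bibitem{Mumford}
Mumford, Amer. J. Math. \textbf{101} (1979).

\bibitem{source}
\emph{Topological, affine and isometric actions on flat Riemannian manifolds II},
\texttt{http://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 23998/\allowbreak 0000247.pdf?\allowbreak sequence=1\&isAllowed=y}

\end{thebibliography}
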